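# Excursion lengths of a uniform random Eulerian circuit on the torus $\mathbb Z_N^d$, $d\ge 3$

## 1. Balanced digraphs, pairing systems and excursions

**Definition (balanced digraph, closed trail).** A *balanced digraph* $\mathcal G=(V,E)$ is a finite directed graph, multiple edges allowed, in which every vertex $v$ has in-degree equal to out-degree; the common value is written $\deg(v)$ and is at least $1$. An edge $h$ runs from its tail $h^-$ to its head $h^+$. A *closed trail* $\gamma$ is a cyclic sequence of distinct edges in which the head of each edge is the tail of the next; rotating the sequence does not change $\gamma$. Its length $|\gamma|$ is its number of edges. We write $\mathcal G\setminus\gamma$ for $\mathcal G$ with the edges of $\gamma$ removed, and then all isolated vertices deleted. This is again balanced.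

*Example.* Let $\mathcal D$ have two vertices $u,v$, two edges $p,p'$ from $u$ to $v$ and two edges $r,r'$ from $v$ to $u$. Its closed trails are the four trails $(p,r),(p,r'),(p',r),(p',r')$ of length $2$ and the two trails $(p,r,p',r')$ and $(p,r',p',r)$ of length $4$. Removing $(p,r)$ leaves the single closed trail $(p',r')$ on $u,v$.

**Definition (pairing system, Eulerian circuit).** A *pairing system* $\sigma$ of $\mathcal G$ is a choice, at each vertex, of a bijection from the in-edges to the out-edges. Following the bijections decomposes $E$ into closed trails, called the *circuits* of $\sigma$. A system with exactly one circuit is a (cyclic) *Eulerian circuit*, and $\mathrm{ec}(\mathcal G)$ is the number of those.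

*Example.* $\mathcal D$ has $2\cdot 2=4$ pairing systems. If $p\mapsto r$, $p'\mapsto r'$ at $v$, then the choice $r\mapsto p$, $r'\mapsto p'$ at $u$ gives the two circuits $(p,r),(p',r')$, and the other choice at $u$ gives the one circuit $(p,r,p',r')$. The other bijection at $v$ behaves in the same way. So two systems have one circuit, two systems have two circuits, and $\mathrm{ec}(\mathcal D)=2$.

We use two classical theorems in combination. Let $\Delta=\mathrm{diag}(\deg(v))$, and let $A_{uv}$ be the number of edges from $u$ to $v$. The BEST theorem (de Bruijn–van Aardenne-Ehrenfest, Smith–Tutte) says that for every vertex $\rho$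
$$\mathrm{ec}(\mathcal G)=\tau_\rho(\mathcal G)\prod_{v}(\deg(v)-1)!,\tag{1}$$
where $\tau_\rho(\mathcal G)$ is the number of spanning trees oriented towards $\rho$. The matrix-tree theorem says that $\tau_\rho(\mathcal G)$ is the determinant of $\Delta-A$ with the row and column of $\rho$ removed. If $\mathcal G$ is disconnected, both sides of (1) are $0$. If $\mathcal G$ comes from an undirected graph by replacing each edge by two opposite directed edges, then $\tau_\rho$ is the number of spanning trees of the undirected graph, for any $\rho$.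

*Example.* In $\mathcal D$ a spanning tree oriented towards $u$ is one of the edges $r,r'$, so $\tau_u=2$. All factorials are $1$, so (1) gives $\mathrm{ec}(\mathcal D)=2$, as counted.

**Definition (torus digraph, excursion).** $\mathcal T=\mathcal T_N$ is the discrete torus $\mathbb Z_N^d$ with each undirected edge replaced by two directed edges, one in each direction. We assume $N\ge5$ throughout and write $L=2dN^d$ for the number of directed edges. Every vertex has degree $2d$. Let $C$ be a uniform random Eulerian circuit of $\mathcal T_N$. The circuit leaves the origin $0$ exactly $2d$ times, so it splits into $2d$ segments between successive visits to $0$: its *excursions*. The length of an excursion is its number of edges, and the $2d$ lengths add up to $L$. A *simple excursion* is a closed trail through $0$ that visits $0$ exactly once; these are the possible excursions.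

*Example.* In $\mathcal D$, with $u$ in the role of $0$, the Eulerian circuit $(p,r,p',r')$ has the two excursions $(p,r)$ and $(p',r')$.

Whether $C$ is a cyclic sequence or a circuit started at $0$ makes no difference. A cyclic Eulerian circuit corresponds to exactly $2d$ circuits started at $0$, one for each choice of the first edge out of $0$, and all have the same excursions. So we use uniform cyclic Eulerian circuits.

## 2. Green functions, wired boxes and spanning forests

**Definition (Green function).** Let $d\ge3$ and $\mathcal L=2d-\mathrm{Adj}$ on $\mathbb Z^d$, where $\mathrm{Adj}$ is the adjacency operator. Let $g(u,v)=g(u-v)$ be $\frac1{2d}$ times the expected number of visits to $v$ of simple random walk (SRW) started at $u$. Then $g(0)<\infty$ by transience, $g$ is symmetric, $\mathcal Lg=\delta_0$, and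
$$g(y)=(2\pi)^{-d}\int_{[-\pi,\pi]^d}\frac{e^{i\theta\cdot y}}{2d(1-\lambda_\theta)}\,d\theta,\qquad \lambda_\theta=\frac1d\sum_{i=1}^d\cos\theta_i ,$$
so $g(y)\to0$ as $|y|\to\infty$. Put $\mathbb G=2d\,g(0)$, the expected number of visits to $0$ of SRW from $0$, so that $1/\mathbb G$ is the probability that SRW never returns. Put
$$g_1=g(0)-\frac1{2d}=\frac{\mathbb G-1}{2d}.$$
By symmetry $g$ takes the same value at all neighbors of $0$, and $\mathcal Lg(0)=1$ says that this value is $g_1$.

For a finite $\Lambda\subset\mathbb Z^d$ let $\mathcal L_\Lambda$ be the restriction of $\mathcal L$ to $\Lambda\times\Lambda$ and $G_\Lambda=\mathcal L_\Lambda^{-1}$, the Dirichlet Green function. $G_\Lambda(u,v)$ is $\frac1{2d}$ times the expected number of visits to $v$ from $u$ before leaving $\Lambda$. Hence $G_\Lambda(0,0)\ge\frac1{2d}$ when $0\in\Lambda$, $G_\Lambda\uparrow g$ as $\Lambda\uparrow\mathbb Z^d$, and $G_\Lambda(y,0)/G_\Lambda(0,0)$ is the probability that SRW from $y$ hits $0$ before leaving $\Lambda$.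

*Example.* For $\Lambda=\{0,x\}$ with $x\sim0$, inverting a $2\times2$ matrix gives $G_\Lambda(0,0)=\frac{2d}{4d^2-1}$ and $G_\Lambda(x,0)=\frac{1}{4d^2-1}$. The ratio is $\frac1{2d}$: from $x$ the walk reaches $0$ before leaving $\Lambda$ exactly when its first step goes to $0$.

**Definition (wired box).** Let $\Lambda_n=[-n,n]^d$. The *wired box* is the balanced digraph on $\Lambda_n\cup\{\rho\}$ obtained from $\mathbb Z^d$ by contracting the complement of $\Lambda_n$ to one vertex $\rho$, keeping multiple edges and dropping the edges inside the complement. Every $v\in\Lambda_n$ has degree $2d$. The number of spanning trees is $\det\mathcal L_{\Lambda_n}$. A *two-tree forest* is a spanning forest with two trees, one containing $0$ and one containing $\rho$.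

*Example.* For $n=0$ there are $2d$ edges in each direction between $0$ and $\rho$. There are $2d=\det\mathcal L_{\{0\}}$ spanning trees and one two-tree forest, which has no edges.

By the matrix-tree theorem with $0$ and $\rho$ glued together, the number of two-tree forests is the determinant of $\mathcal L_{\Lambda_n}$ with row and column $0$ removed. By Cramer's rule this equals $G_{\Lambda_n}(0,0)\det\mathcal L_{\Lambda_n}$. Wilson's algorithm with roots $0,\rho$ builds a uniform two-tree forest, and its first step, started at $y$, runs SRW from $y$ until it hits $\{0,\rho\}$ and attaches $y$ to the root that is hit. So $y$ lies in the tree of $0$ with probability $G_{\Lambda_n}(y,0)/G_{\Lambda_n}(0,0)$.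

**Definition (WSF, ends).** The uniform spanning tree of the wired box converges weakly, as $n\to\infty$, to a random spanning forest of $\mathbb Z^d$, the *wired uniform spanning forest* (WSF): probabilities of events that depend on finitely many edges converge. An infinite, locally finite tree *has one end* if it does not contain two infinite rays from a common vertex that share only that vertex.

*Example.* The half-line $\{0,1,2,\dots\}$ has one end; the line $\mathbb Z$ does not, since two disjoint rays leave $0$.

We use one theorem about the WSF: for $d\ge2$, almost surely every tree of the WSF of $\mathbb Z^d$ has exactly one end (Benjamini–Lyons–Peres–Schramm, *Uniform spanning forests*, Ann. Probab. 29 (2001), Theorem 10.1; Pemantle 1991 for $d\le4$).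

## 3. Excursion lengths at the scales $\omega_N$ and $N^d/\omega_N$

The $2d$ excursions share a total length $2dN^d$. Are some of them of bounded length and the rest of order $N^d$, with nothing in between? Take $\omega_N\to\infty$ with $\omega_N\le N^{d/2}$ and let

- $t^{(N)}$ be the number of excursions of $C$ of length $<\omega_N$ (tiny),
- $b^{(N)}$ be the number of excursions of length $>N^d/\omega_N$ (big),
- $m^{(N)}$ be the number of excursions of length in $[\omega_N,N^d/\omega_N]$ (medium).

The paper "Random Eulerian Circuits" (https://www.stat.berkeley.edu/~aldous/Papers/aldous_eulerian.pdf) states the following conjecture. For $d\ge3$ and every $\omega_N\uparrow\infty$ growing sufficiently slowly,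
$$(b^{(N)},t^{(N)},m^{(N)})\to_d(S^*,2d-S^*,0)$$
for some random variable $S^*$ supported on $\{1,\dots,2d\}$. We prove it, without the slowness.

**Theorem 1.** Let $d\ge3$. There is a random variable $S^*$ with values in $\{1,\dots,2d\}$ such that for every $\omega_N\to\infty$ with $\omega_N\le N^{d/2}$,
$$(b^{(N)},t^{(N)},m^{(N)})\to_d(S^*,2d-S^*,0).$$
Moreover $\lim_{\varepsilon\to0}\limsup_N\mathbb P(\text{some excursion has length in }[\omega_N,\varepsilon L])=0$.

Theorem 2, stated in Section 11 once its weights are defined, gives explicit moments of $S^*$ and bounds on its law.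

## 4. By hand: the bidirected cycle, and the excursion $0\to x\to0$

**The cycle.** Theorem 1 is about $d\ge3$, but in $d=1$ everything can be listed. On the cycle $\mathbb Z_N$ with both directions, there are two pairings at each vertex: *straight*, where both directions pass through, and *reflect*, where both turn back. If $k\ge1$ vertices reflect, each of the $k$ arcs between cyclically consecutive reflecting vertices carries one circuit, running back and forth (for $k=1$ the arc is the whole cycle, cut at the reflecting vertex). If no vertex reflects, there are two circuits, one per direction. So the Eulerian circuits are the $N$ systems with exactly one reflecting vertex $w$, in agreement with (1), since $\mathbb Z_N$ has $N$ spanning trees. If $w\in\{1,\dots,N-1\}$, the two excursions from $0$ go to $w$ and back on the two sides and have lengths $2w$ and $2N-2w$; if $w=0$, both have length $N$. Since $w$ is uniform, the probability that some excursion has length at most $N/\omega_N$ is at most $2\cdot\frac{N}{2\omega_N}\cdot\frac1N=\frac1{\omega_N}$, for $\omega_N>1$.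 Hence $(b,t,m)\to(2,0,0)$: on the cycle both excursions are big.

**Inserting excursions.** In general, prescribing excursions is a counting problem with an exact answer.

**Lemma 3.** Let $\gamma_1,\dots,\gamma_j$, $1\le j\le2d-1$, be pairwise edge-disjoint simple excursions in $\mathcal T_N$. Then
$$\mathbb P(\gamma_1,\dots,\gamma_j\text{ are excursions of }C)=\frac{(2d-1)!}{(2d-1-j)!}\cdot\frac{\mathrm{ec}(\mathcal T\setminus\bigcup_i\gamma_i)}{\mathrm{ec}(\mathcal T)}.\tag{2}$$

*Proof.* Take an Eulerian circuit having all $\gamma_i$ as excursions and cut them out. What remains is an Eulerian circuit of $\mathcal T\setminus\bigcup\gamma_i$, and it visits $0$ exactly $2d-j\ge1$ times. Conversely, start from an Eulerian circuit of $\mathcal T\setminus\bigcup\gamma_i$ and re-insert $\gamma_1,\dots,\gamma_j$ in this order, each at some visit to $0$. There are $2d-j$ places for $\gamma_1$, then $2d-j+1$ for $\gamma_2$, and so on up to $2d-1$ for $\gamma_j$. The result determines all the choices (cut out $\gamma_j$, then $\gamma_{j-1}$, and so on), and every circuit having all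 $\gamma_i$ as excursions arises. So each Eulerian circuit of $\mathcal T\setminus\bigcup\gamma_i$ corresponds to $(2d-j)(2d-j+1)\cdots(2d-1)=\frac{(2d-1)!}{(2d-1-j)!}$ circuits. Divide by $\mathrm{ec}(\mathcal T)$. $\square$

**Two-step excursions.** Let $x\sim0$ and let $\gamma_x$ be $0\to x\to0$. Removing $\gamma_x$ lowers the degree at $0$ and at $x$ from $2d$ to $2d-1$, and deletes the undirected edge $\{0,x\}$. A spanning tree of the torus has $N^d-1$ of the $dN^d$ edges and the torus is edge-transitive, so the fraction of spanning trees avoiding $\{0,x\}$ is $1-\frac{N^d-1}{dN^d}$. By (1),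
$$\frac{\mathrm{ec}(\mathcal T\setminus\gamma_x)}{\mathrm{ec}(\mathcal T)}=\frac1{(2d-1)^2}\Big(1-\frac{N^d-1}{dN^d}\Big)\longrightarrow\frac{d-1}{d(2d-1)^2}.$$
By (2) with $j=1$, summed over the $2d$ neighbors, the expected number of two-step excursions tends to $2d(2d-1)\frac{d-1}{d(2d-1)^2}=\frac{2d-2}{2d-1}$. So, unlike on the cycle, tiny excursions persist in the limit.

## 5. Moments of short excursions, and why counting all excursions is not enough

The computation just made suggests a plan. For fixed $k$ let $t^{(N)}_k$ be the number of excursions of length $<k$. By (2) the binomial moments of $t^{(N)}_k$ are finite sums of ratios $\mathrm{ec}(\mathcal T\setminus\Gamma)/\mathrm{ec}(\mathcal T)$ with $\Gamma$ a fixed finite set of edges. Such ratios are ratios of determinants, and they should converge to something expressed by $g$. Then $t^{(N)}_k$ converges in law for each $k$, and it remains to exclude lengths between a large constant and a small multiple of $L$. For a closed trail $\gamma$ in $\mathcal T_N$ put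
$$Q(\gamma)=\frac{\mathrm{ec}(\mathcal T\setminus\gamma)}{\mathrm{ec}(\mathcal T)}.$$
By (2) with $j=1$, we need that, for each edge $e$ out of $0$,
$$\lim_{k\to\infty}\limsup_{\varepsilon\to0}\limsup_{N\to\infty}\sum_{\gamma\ni e,\ k\le|\gamma|\le\varepsilon L}Q(\gamma)=0.\tag{3}$$

The first thing to try for (3) is conservation of mass. There are always $2d$ excursions, so by (2) the sum of $(2d-1)Q(\gamma)$ over all simple excursions is $2d$ for every $N$. Compute the limit of the part with $|\gamma|<k$ and subtract. The result is the limiting expected number of excursions of length $\ge k$. But at least one excursion is long, since the lengths add up to $L$. So this remainder is at least $1$ for every $k$, and it does not tell medium excursions from big ones. The method stops exactly here: in this sum rule the big loops carry mass of order one. Nor can one pass to the limit inside the sum (3) term by term, because a local limit theorem is about a fixed $\gamma$, while in (3) the length of $\gamma$ may be as large as $\varepsilon L$.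

The way past this point is a different sum rule in which the big loops carry as little mass as we like. Count pairing systems with several circuits, giving each circuit the factor $1-z^{|\gamma|}$ with $z=1-c/L$. The weighted count is a determinant, and it yields weights $W^N_c(\gamma)$ on closed trails whose sum over $\gamma\ni e$ is a Green function value that tends to $g_1+\frac1c$. Three facts then give (3):

1. for fixed $\gamma$, $W^N_c(\gamma)$ converges to a limit $q(\gamma)$ that does not depend on $c$ (Lemma 7);
2. the limits have full mass, $\sum_{\gamma\ni e}q(\gamma)=g_1$, so all longer loops together have $W^N_c$-mass about $\frac1c$ (Proposition 8);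
3. for $|\gamma|\le\varepsilon L$ the killing hardly matters: $W^N_c(\gamma)\ge(1-o(1))Q(\gamma)$ uniformly (Proposition 9).

So the left side of (3) is at most $\frac1c$ for every $c$, hence $0$.

## 6. Weighted pairing systems and determinants

**Definition (loop weights).** Let $\mathcal G$ be a balanced digraph, $z=(z_h)_{h\in E}\in[0,1]^E$, and $z(\gamma)=\prod_{h\in\gamma}z_h$. Let $A_z=\sum_hz_h\delta_{h^-}\delta_{h^+}^T$ and
$$Z_z(\mathcal G)=\sum_\sigma\ \prod_{\gamma\in\sigma}(1-z(\gamma)),$$
with the sum over pairing systems, the product over the circuits of $\sigma$, and $Z(\emptyset)=1$. When $Z_z(\mathcal G)>0$, put $W_z(\gamma)=z(\gamma)\,Z_z(\mathcal G\setminus\gamma)/Z_z(\mathcal G)\ge0$.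

*Example.* For $\mathcal D$ and uniform $z<1$, $Z_z=2(1-z^4)+2(1-z^2)^2=4(1-z^2)$, which is $\det\begin{pmatrix}2&-2z\\-2z&2\end{pmatrix}$. Also $W_z(p,r)=z^2(1-z^2)/Z_z=\frac{z^2}4$, and each closed trail of length $4$ has weight $\frac{z^4}{4(1-z^2)}$.

**Lemma 4.** For $\mathcal G\ne\emptyset$,
$$Z_z(\mathcal G)=\det(\Delta-A_z)\prod_v(\deg(v)-1)!.\tag{4}$$

*Proof.* **Step 1: reduction to $z\in\{0,1\}^E$.** Both sides are polynomials that are affine in each $z_h$: on the left each edge lies in exactly one circuit of $\sigma$, and on the right $z_h$ occurs linearly in a single matrix entry. Such polynomials are determined by their values on $\{0,1\}^E$. So let $z\in\{0,1\}^E$ and $H=\{h:z_h=0\}$. Now $1-z(\gamma)$ is $1$ if $\gamma$ meets $H$ and $0$ otherwise, so the left side is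
$$n_H=\#\{\sigma:\text{every circuit of }\sigma\text{ meets }H\}.$$
If $H=\emptyset$, then $n_H=0$, and $\det(\Delta-A)=0$ because the rows sum to $0$.

**Step 2: to compute $n_H$ for $H\ne\emptyset$ by BEST on an enlarged graph.** Let $\mathcal G_H$ arise by adding a vertex $\rho$ and replacing each $h\in H$ by two edges $h^-\to\rho$ and $\rho\to h^+$. Then $\deg(\rho)=|H|$ and the other degrees are unchanged. A pairing system of $\mathcal G_H$ is a pairing system $\sigma$ of $\mathcal G$ together with a pairing at $\rho$. If every circuit of $\sigma$ meets $H$, then $\sigma$ becomes $|H|$ arcs from $\rho$ to $\rho$ that use all edges, and exactly $(|H|-1)!$ pairings at $\rho$ link them into one circuit. Otherwise some circuit avoids $\rho$, and no pairing at $\rho$ gives a single circuit. Hence $\mathrm{ec}(\mathcal G_H)=n_H(|H|-1)!$. On the other hand, the edges of $\mathcal G_H$ among the vertices of $V$ are those with $z_h=1$, so the Laplacian of $\mathcal G_H$ without row and column $\rho$ is $\Delta-A_z$, and (1) with root $\rho$ gives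
$$\mathrm{ec}(\mathcal G_H)=\det(\Delta-A_z)\prod_{v\in V}(\deg(v)-1)!\,(|H|-1)!.$$
Compare the two expressions. $\square$

**Lemma 5.** Let $Z_z(\mathcal G)>0$ and $G_z=(\Delta-A_z)^{-1}$. For every edge $e$,
$$\sum_{\gamma\ni e}W_z(\gamma)=z_e\,G_z(e^+,e^-).\tag{5}$$

*Proof.* Differentiate $Z_z$ in $z_e$ in two ways. A pairing system having $\gamma$ as a circuit is the same as $\gamma$ together with a pairing system of $\mathcal G\setminus\gamma$, since $\gamma$ fixes the pairing of its own edges and leaves the rest free. Only the circuit containing $e$ depends on $z_e$; grouping by it,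
$$z_e\partial_{z_e}Z_z(\mathcal G)=-\sum_{\gamma\ni e}z(\gamma)Z_z(\mathcal G\setminus\gamma).$$
By (4), $z_e\partial_{z_e}\log Z_z=z_e\,\mathrm{tr}\big(G_z\cdot(-\delta_{e^-}\delta_{e^+}^T)\big)=-z_eG_z(e^+,e^-)$. $\square$

*Check on $\mathcal D$, with $e=p$:* the left side of (5) is $2\cdot\frac{z^2}4+2\cdot\frac{z^4}{4(1-z^2)}=\frac{z^2}{2(1-z^2)}$, and $G_z(v,u)=\frac{2z}{4(1-z^2)}$, so the right side is the same.

We use two instances.

*Killed torus.* $\mathcal G=\mathcal T_N$, $z_h\equiv z=1-\kappa$, $\kappa=c/L$, with $c>0$ fixed and $N$ so large that $c<L$. All circuit factors are positive, so $Z>0$. Write $W^N_c(\gamma)$ for the weights and $G^N_z=(2d-z\,\mathrm{Adj})^{-1}$. At $z=1$ we would have $Z=0$; this is why we kill.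

*Wired box.* $\mathcal G$ is the wired box, $z_h=0$ on the out-edges of $\rho$ and $z_h=1$ otherwise. Then $1-z(\gamma)$ is the indicator that $\gamma$ visits $\rho$, and $Z$ counts the systems all of whose circuits visit $\rho$; it is positive since the graph has Eulerian circuits. The row of $\rho$ in $\Delta-A_z$ is $\deg(\rho)\delta_\rho^T$, so the matrix is block triangular, and $G_z$ restricted to $\Lambda_n$ is $G_{\Lambda_n}$. Write $W^{\Lambda_n}(\gamma)$ for the weights; $W^{\Lambda_n}(\gamma)=0$ unless $\gamma$ avoids $\rho$, that is, unless $\gamma$ is a closed trail in $\Lambda_n$.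

## 7. Local limits of the weights

**Definition (the weight $q$).** Let $\Gamma$ be a finite balanced set of directed edges of $\mathbb Z^d$, for instance an edge-disjoint union of closed trails. Let $S$ be its vertex set, $a_v$ the out-degree of $v$ in $\Gamma$, and $X=\{v:a_v=2d\}$, the vertices all of whose edges lie in $\Gamma$. Put
$$c_\Gamma=\prod_{v\in S\setminus X}\frac{(2d-1-a_v)!}{(2d-1)!}\prod_{v\in X}\frac1{(2d-1)!},\qquad \hat B_z=\sum_{(a,b)\in\Gamma}\delta_a(\delta_a-z\delta_b)^T-\sum_{v\in X}\delta_v\delta_v^T,$$
$$q(\Gamma)=c_\Gamma\det(I_S-\hat B_1g_S),\qquad g_S=(g(u-v))_{u,v\in S}.$$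
For a closed trail $\gamma$, $q(\gamma)$ is the value of $q$ on its edge set.

*Example.* For $\gamma_x=(0\to x\to0)$ we have $X=\emptyset$, $c=\frac1{(2d-1)^2}$, $\hat B_1=\begin{pmatrix}1&-1\\-1&1\end{pmatrix}$, and $\hat B_1g_S=(g(0)-g_1)\hat B_1=\frac1{2d}\hat B_1$. The eigenvalues of $\hat B_1$ are $0,2$, so $q(\gamma_x)=\frac{1}{(2d-1)^2}(1-\frac1d)$, the limit found in Section 4. If instead $\Gamma$ consists of all $4d$ directed edges at $0$, then $X=\{0\}$; row $0$ of $\hat B_1$ has entry $2d-1$ at $0$ and $-1$ at each of the $2d$ neighbors, so it sums to $-1$, while the other rows sum to $0$.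

**Removing $\Gamma$ from a determinant.** The purpose of $\hat B_z$ is this. Let $M$ be one of the matrices $\Delta-A_z$ from Section 6 (with $z_h=z$ uniform on edges inside $S$), or the torus Laplacian with the row and column of a vertex outside $S$ removed, and let $N$ or $n$ be so large that $S$ and its neighbors sit inside as in $\mathbb Z^d$. Removing $\Gamma$ subtracts $\mathrm{diag}(a_v)-zA_\Gamma=\sum_{(a,b)\in\Gamma}\delta_a(\delta_a-z\delta_b)^T$ from $M$. At $v\in X$ all out-edges and all in-edges have gone, so the row and the column of $v$ vanish; putting $1$ on the diagonal there has the same effect on the determinant as deleting $v$. So $\det M$ becomes $\det(M-\hat B_z)$. As $\hat B_z$ is supported on $S\times S$, the matrix $I-\hat B_zM^{-1}$ is block triangular with identity block off $S$, and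
$$\frac{\det(M-\hat B_z)}{\det M}=\det(I-\hat B_zM^{-1})=\det\big(I_S-\hat B_z(M^{-1})_S\big).\tag{6}$$

In our cases $(M^{-1})_S$ converges not to $g_S$ but to $g_S$ plus a constant. The next lemma says that the constant is invisible.

**Lemma 6.** If $z\to1$ and $(M^{-1})_S\to g_S+\alpha J$, with $J$ the all-ones matrix and $\alpha$ a constant, then (6) tends to $\det(I_S-\hat B_1g_S)$.

*Proof.* Let $R=I_S-\hat B_1g_S$. Since $(\delta_a-\delta_b)^T\mathbf 1=0$, we have $\hat B_1\mathbf 1=-1_X$. So the limit of (6) is
$$\det\big(R-\alpha\hat B_1\mathbf 1\mathbf 1^T\big)=\det(R+\alpha1_X\mathbf 1^T)=\det R+\alpha\,\mathbf 1^T\mathrm{adj}(R)1_X .$$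
We show that the last term is $0$. Put $w=\mathcal L1_X$ on $\mathbb Z^d$. It lives on $X$ and its neighbors, and all edges at $X$ lie in $\Gamma$, so $w$ is supported in $S$. In $w(a)=\sum_{b\sim a}(1_X(a)-1_X(b))$ only edges with an end in $X$ contribute, and those lie in $\Gamma$; hence $\sum_{(a,b)\in\Gamma}\delta_a(\delta_a-\delta_b)^T1_X=w$ and $\hat B_11_X=w-1_X$. Since $\mathcal Lg=\delta_0$, also $g_Sw=1_X$ on $S$. Therefore
$$Rw=w-\hat B_1g_Sw=w-(w-1_X)=1_X,$$
so $\mathrm{adj}(R)1_X=\mathrm{adj}(R)Rw=\det(R)\,w$. Finally $\mathbf 1^Tw=\sum_y\mathcal L1_X(y)=0$. $\square$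

**Lemma 7.** For a fixed closed trail $\gamma$ of $\mathbb Z^d$ and a fixed $\Gamma$:

(a) $W^{\Lambda_n}(\gamma)\to q(\gamma)$ as $n\to\infty$;

(b) $W^N_c(\gamma)\to q(\gamma)$ as $N\to\infty$, for fixed $c$; moreover $G^N_z(u,v)\to g(u-v)+\frac1c$ for fixed $u,v$;

(c) $\mathrm{ec}(\mathcal T_N\setminus\Gamma)/\mathrm{ec}(\mathcal T_N)\to q(\Gamma)$ whenever $\Gamma$ is a finite union of edge-disjoint closed trails.

In particular $q\ge0$ on such sets.

*Proof.* By (4) in (a), (b) and by (1) in (c), each ratio is (6) times the ratio of the factorials, which is $c_\Gamma$: a vertex $v\in S\setminus X$ now has degree $2d-a_v$, and $v\in X$ is deleted. In (b) there is an extra factor $z^{|\gamma|}\to1$. By Lemma 6 it remains to find the limits of the Green functions.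

**Step 1, for (a).** Here $(M^{-1})_S=(G_{\Lambda_n})_S\uparrow g_S$, so $\alpha=0$.

**Step 2, for (b): Fourier analysis of the killed torus.** For $\theta\in\frac{2\pi}N\mathbb Z_N^d$, with representatives in $[-\pi,\pi]^d$, the matrix $2d-z\,\mathrm{Adj}$ has eigenvalue $2d(1-z\lambda_\theta)$ on $e^{i\theta\cdot u}$. Hence
$$G^N_z(u,v)=\frac1{2d\kappa N^d}+N^{-d}\sum_{\theta\ne0}\frac{e^{i\theta\cdot(u-v)}}{2d(1-z\lambda_\theta)}.\tag{7}$$
The first term is $\frac1{\kappa L}=\frac1c$. For the sum, $1-\cos t\ge2t^2/\pi^2$ on $[-\pi,\pi]$ gives $1-\lambda_\theta\ge C_1^{-1}|\theta|^2$. If $\lambda_\theta\ge0$ then $1-z\lambda_\theta\ge1-\lambda_\theta$, and if $\lambda_\theta<0$ then $1-z\lambda_\theta\ge1$, so, after enlarging $C_1$, $(1-z\lambda_\theta)^{-1}\le C_1|\theta|^{-2}$ in all cases. With $\theta=2\pi k/N$,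
$$N^{-d}\sum_{0<|\theta|<\delta}|\theta|^{-2}=\frac{N^{2-d}}{4\pi^2}\sum_{0<|k|<\delta N/2\pi}|k|^{-2}\le C_2N^{2-d}(\delta N)^{d-2}=C_2\delta^{d-2},$$
uniformly in $N$; this uses $d\ge3$. On $|\theta|\ge\delta$,
$$\Big|\frac1{1-z\lambda_\theta}-\frac1{1-\lambda_\theta}\Big|=\frac{\kappa|\lambda_\theta|}{(1-z\lambda_\theta)(1-\lambda_\theta)}\le\kappa C_1^2\delta^{-4}\to0,$$
so the summands converge uniformly to a continuous function, and the Riemann sums converge to its integral over $|\theta|\ge\delta$. The integral over $|\theta|<\delta$ is also $O(\delta^{d-2})$. Let $N\to\infty$ and then $\delta\to0$: the sum in (7) tends to $g(u-v)$. So $\alpha=\frac1c$.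

**Step 3, for (c): a root far away.** We use (1) with a root $\rho=\rho_N\notin S$ and need the inverse of the torus Laplacian without row and column $\rho$. Let
$$G^0(w)=N^{-d}\sum_{\theta\ne0}\frac{e^{i\theta\cdot w}}{2d(1-\lambda_\theta)}.$$
It is real and even, $(2d-\mathrm{Adj})G^0=\delta_0-N^{-d}$, and $G^0(w)\to g(w)$ for fixed $w$, by Step 2 with $z=1$. The function
$$\Psi(u,v)=G^0(u-v)-G^0(u-\rho)-G^0(\rho-v)+G^0(0)$$
satisfies $\Psi(\rho,v)=0$ and $(2d-\mathrm{Adj})_u\Psi(u,v)=\delta_v(u)-\delta_\rho(u)$, so its restriction to vertices $\ne\rho$ is the inverse sought.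

We choose $\rho$ so that the two middle terms are small on $S$. By Parseval and $|\theta|\ge2\pi/N$ for $\theta\neq0$,
$$N^{-d}\sum_wG^0(w)^2\le C_3N^{-2d}\sum_{\theta\ne0}|\theta|^{-4}\le C_4N^{2-d}\cdot N^{-d}\sum_{\theta\ne0}|\theta|^{-2}\le C_5N^{2-d}.$$
So at most $C_5N^d\cdot N^{(2-d)/2}$ points $w$ have $|G^0(w)|>N^{(2-d)/4}$. Requiring $\rho\notin S$ and $|G^0(\rho-v)|\le N^{(2-d)/4}$ for all $v\in S$ excludes at most $|S|(1+C_5N^{d}N^{(2-d)/2})$ points, which is less than $N^d$ for large $N$. So a suitable $\rho_N$ exists, the inverse on $S$ tends to $g_S+g(0)J$, and Lemma 6 applies with $\alpha=g(0)$. Ratios of counts are nonnegative, so $q\ge0$. $\square$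

## 8. The local weights add up to $g_1$

**Proposition 8.** For each edge $e$ out of $0$,
$$\sum_{\gamma\ni e}q(\gamma)=g_1,\tag{8}$$
the sum being over the finite closed trails of $\mathbb Z^d$ through $e$.

*Proof.* By (5) in the wired box, $\sum_{\gamma\ni e}W^{\Lambda_n}(\gamma)=G_{\Lambda_n}(e^+,0)\to g_1$. Lemma 7(a) and Fatou give "$\le$" in (8). For "$\ge$" no mass may escape to infinity. Let $B_r=\{|y|_\infty\le r\}$, and write $\gamma\subset B_{r-1}$ if all vertices of $\gamma$ lie there; there are finitely many such $\gamma$. By Lemma 7(a),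
$$\sum_{\gamma\ni e}q(\gamma)\ge\sum_{\gamma\ni e,\,\gamma\subset B_{r-1}}q(\gamma)\ge g_1-\limsup_{n\to\infty}\sum_{\gamma\ni e,\,\gamma\not\subset B_{r-1}}W^{\Lambda_n}(\gamma),$$
so it suffices to show
$$\lim_{r\to\infty}\limsup_{n\to\infty}\sum_{\gamma\ni e,\ \gamma\not\subset B_{r-1}}W^{\Lambda_n}(\gamma)=0.\tag{9}$$

**Step 1: to bound the escaping mass by a spanning forest probability.** Let $F_n$ be a uniform two-tree forest of the wired box, $K$ the vertex set of the tree of $0$, and $A_r=\{K\not\subset B_{r-1}\}$. We claim
$$\sum_{\gamma\ni e,\ \gamma\not\subset B_{r-1}}W^{\Lambda_n}(\gamma)\le2d\,G_{\Lambda_n}(0,0)\,\mathbb P(F_n\in A_r).\tag{10}$$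

*The left side as a count.* Let $D=\deg(\rho)$. The numerator $\sum_\gamma Z(\mathcal G\setminus\gamma)$ counts the pairing systems of the wired box in which exactly one circuit $\gamma$ avoids $\rho$, with $\gamma\ni e$ and $\gamma\not\subset B_{r-1}$. This property does not depend on the pairing at $\rho$, and neither does the property counted by $Z(\mathcal G)$. Cancel the $D!$ pairings at $\rho$: the left side is $N_r/|\Omega_0|$, where $N_r$ counts pairing systems at the vertices of $\Lambda_n$ with exactly one closed circuit $\gamma$ avoiding $\rho$, and $\gamma\ni e$, $\gamma\not\subset B_{r-1}$. By (4), $Z(\mathcal G)=D\det(\mathcal L_{\Lambda_n})\,(D-1)!\prod_{v\in\Lambda_n}(2d-1)!$, so $|\Omega_0|=\det(\mathcal L_{\Lambda_n})\prod_{v\in\Lambda_n}(2d-1)!$.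

*An injection.* Take a system counted by $N_r$. It consists of $D$ arcs from $\rho$ to $\rho$ and of $\gamma$. Concatenate the arcs, in a fixed order of their starting edges, and then $\gamma$, traversed from $e$ back to $0$. This sequence uses each edge once. Record, for each $v\in\Lambda_n$, the order in which the out-edges of $v$ are used. From this record the sequence is recovered: walk from $\rho$, always taking the next unused out-edge (at $\rho$ in the fixed order), and after $D$ arcs continue from $0$. The sequence determines the system: each edge entering a vertex of $\Lambda_n$ is paired with its successor, and the last edge of the sequence with the first edge of the final segment. So the map from systems to records is injective.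

*The forest of last exits.* For $v\notin\{0,\rho\}$ let $\ell(v)=(v,v')$ be the last used out-edge of $v$. If $v'\notin\{0,\rho\}$, then $\ell(v)$ ends neither an arc nor the whole sequence, so the next edge of the sequence leaves $v'$, and the last exit of $v'$ is later than that of $v$. Hence following last exits never closes up and ends in $\{0,\rho\}$: the $\ell(v)$ form a two-tree forest oriented towards $\{0,\rho\}$. If $v\ne0$ is a vertex of $\gamma$, its last exit lies in the final segment $\gamma$, and so do the later last exits on its path. As $\gamma$ avoids $\rho$, the path ends at $0$. So all vertices of $\gamma$ lie in $K$, and the forest is in $A_r$.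

*The count.* Given the forest, there are at most $(2d-1)!$ orders at each $v\in\Lambda_n\setminus\{0\}$, since the last out-edge is fixed, and at most $(2d)!$ at $0$. Hence
$$N_r\le\#\{F\in A_r\}\cdot(2d)!\prod_{v\in\Lambda_n\setminus\{0\}}(2d-1)!,\qquad \frac{N_r}{|\Omega_0|}\le2d\,\frac{\#\{F\in A_r\}}{\det\mathcal L_{\Lambda_n}}.$$
The number of two-tree forests is $G_{\Lambda_n}(0,0)\det\mathcal L_{\Lambda_n}$, and (10) follows.

**Step 2: to show that $K$ is tight, $\lim_r\limsup_n\mathbb P(F_n\in A_r)=0$.** Let $s<r<n$ and $y=(s,0,\dots,0)$. By Wilson's algorithm,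
$$\mathbb P(B_s\subset K)\le\mathbb P(y\in K)=\frac{G_{\Lambda_n}(y,0)}{G_{\Lambda_n}(0,0)}\longrightarrow\frac{g(y)}{g(0)}\qquad(n\to\infty).$$

Suppose now $F\in A_r$ and $B_s\not\subset K$. As $B_s$ is connected and $0\in K$, there are adjacent $a\in K\cap B_s$ and $b\in B_s\setminus K$. Then $U=F+ab$ is a spanning tree of the wired box. In $U$ two paths leave $a$ and share only $a$: one inside $K$ to a vertex of norm $\ge r$, and one through $b$, outside $K$, to $\rho$. The sup-norm changes by at most $1$ per step, and $\rho$ is adjacent only to vertices of norm $n$, so both paths meet norm $r$, and up to their first such vertex they stay in $B_r$. Thus $U$ lies in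
$$D_a(r)=\{a\text{ is joined to vertices of norm }r\text{ by two paths of the tree in }B_r\text{ sharing only }a\}.$$
$F$ is recovered from $(U,a,b)$, there are at most $2d$ choices of $b$ for each $a$, and there are $G_{\Lambda_n}(0,0)$ times as many forests as trees. With $U_n$ a uniform spanning tree of the wired box and $G_{\Lambda_n}(0,0)\ge\frac1{2d}$,
$$\mathbb P(F_n\in A_r,\ B_s\not\subset K)\le\frac1{G_{\Lambda_n}(0,0)}\sum_{a\in B_s}2d\,\mathbb P(U_n\in D_a(r))\le4d^2\sum_{a\in B_s}\mathbb P(U_n\in D_a(r)).$$

The event $D_a(r)$ depends on finitely many edges, so as $n\to\infty$ its probability tends to its probability under the WSF. For $r>s$ the events $D_a(r)$ decrease in $r$: truncate the paths at their first vertex of smaller norm. On $\bigcap_rD_a(r)$, some pair of neighbors $b_1\ne b_2$ of $a$ serves as first steps of the two paths for infinitely many $r$, hence, by truncation, for all $r>s$. Remove $a$ from its tree: the branches at $b_1$ and $b_2$ are disjoint and infinite. By König's lemma each contains an infinite ray, and so there are two infinite rays from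 $a$ sharing only $a$. By the one-end theorem of Section 2 this has probability $0$. So
$$\limsup_{n\to\infty}\mathbb P(F_n\in A_r)\le\frac{g(y)}{g(0)}+4d^2\sum_{a\in B_s}\mathbb P(\mathrm{WSF}\in D_a(r)),$$
and letting $r\to\infty$, then $s\to\infty$ (so that $g(y)\to0$), we get the claim of this step. As $G_{\Lambda_n}(0,0)\le g(0)$, (10) yields (9). $\square$

## 9. Killed weights dominate Eulerian weights up to length $\varepsilon L$

**Proposition 9.** Fix $c>0$. Then
$$\liminf_{\varepsilon\to0}\ \liminf_{N\to\infty}\ \inf\Big\{\frac{W^N_c(\gamma)}{Q(\gamma)}:|\gamma|\le\varepsilon L,\ Q(\gamma)>0\Big\}\ge1.$$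

Removing a trail of length $\varepsilon L$ can change $\mathrm{ec}$ and $Z$ enormously. What saves us is that $W/Q$ only involves the ratio $Z/\mathrm{ec}$ on each of two graphs. The logarithm of that ratio is an integral of a trace of a Green function, a spatial average, and a small fraction of bad places cannot move it much.

*Proof.* Take $\varepsilon\le\frac12$.

**Step 1: an integral formula for $Z/\mathrm{ec}$.** For a connected balanced digraph $\mathcal H$ with $E_{\mathcal H}$ edges, and uniform $z=1-\kappa$, let $\Phi_{\mathcal H}(\kappa)=Z_{1-\kappa}(\mathcal H)/\mathrm{ec}(\mathcal H)$. This is a polynomial in $\kappa$, positive on $(0,1]$. Systems with one circuit contribute $(1-z^{E_{\mathcal H}})\,\mathrm{ec}(\mathcal H)$ to $Z$, and the others contribute $O(\kappa^2)$, so $\Phi_{\mathcal H}(\kappa)\sim\kappa E_{\mathcal H}$ as $\kappa\to0$. By (4), $\frac{d}{d\kappa}\log\Phi_{\mathcal H}(\kappa)=\mathrm{tr}(AG_{1-\kappa})$, where $G_z=(\Delta-zA)^{-1}$. Since $\log\Phi_{\mathcal H}(\kappa)-\log\kappa$ is smooth at $0$ with value $\log E_{\mathcal H}$,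
$$\log\Phi_{\mathcal H}(\kappa)=\log(\kappa E_{\mathcal H})+\int_0^\kappa\Big[\mathrm{tr}(AG_{1-s})-\frac1s\Big]ds.\tag{11}$$
Let $|\gamma|\le\varepsilon L$, $Q(\gamma)>0$ and $\mathcal H'=\mathcal T\setminus\gamma$, which is connected since $Q(\gamma)>0$. With $\kappa=c/L$,
$$\frac{W^N_c(\gamma)}{Q(\gamma)}=(1-\kappa)^{|\gamma|}\,\frac{\Phi_{\mathcal H'}(\kappa)}{\Phi_{\mathcal T}(\kappa)},\qquad(1-\kappa)^{|\gamma|}\ge(1-c/L)^{\varepsilon L}\to e^{-c\varepsilon}.\tag{12}$$

**Step 2: an upper bound for $\Phi_{\mathcal T}$.** On the torus the term $\theta=0$ of $\mathrm{tr}(AG_{1-s})$ is $\frac1s$, so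
$$\mathrm{tr}(AG_{1-s})-\frac1s=\sum_{\theta\ne0}\frac{\lambda_\theta}{1-(1-s)\lambda_\theta}\le\sum_{\theta\ne0}\frac{\lambda_\theta}{1-\lambda_\theta}=N^d(2dg_1+o(1)).$$
The inequality holds termwise, for either sign of $\lambda_\theta$, since $\lambda/(1-z\lambda)$ has $z$-derivative $\lambda^2/(1-z\lambda)^2\ge0$. The last equality holds because, averaging $e^{i\theta\cdot x}$ over the neighbors $x$ of $0$, $N^{-d}\sum_{\theta\ne0}\frac{\lambda_\theta}{1-\lambda_\theta}$ is $2d$ times the value of $G^0$ at a neighbor of $0$, which tends to $2dg_1$ by Step 3 of Lemma 7. By (11) and $L=2dN^d$,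
$$\log\Phi_{\mathcal T}(c/L)\le\log c+cg_1+o(1).\tag{13}$$

**Step 3: a variational lower bound for the Green function of $\mathcal H'$.** Let $\Delta',A',V',E'$ belong to $\mathcal H'$, $n'=|V'|\le N^d$, and $L'=L-|\gamma|\ge(1-\varepsilon)L\ge\frac L2$. For $0<s\le c/L$ let $z=1-s$, $M'=\Delta'-zA'$ and $G'=M'^{-1}=\sum_{k\ge0}z^k(\Delta'^{-1}A')^k\Delta'^{-1}$, which is entrywise nonnegative. $M'$ need not be symmetric, so write $M'=\Sigma+\Pi$ with $\Sigma$ symmetric and $\Pi=-\frac z2(A'-A'^T)$ antisymmetric. Since $\mathcal H'$ is balanced, $A'\mathbf 1=A'^T\mathbf 1$, so $\Pi\mathbf 1=0$. Also $\frac12\sum_{(a,b)\in E'}(f_a-f_b)^2=\sum_v\Delta'_vf_v^2-\sum_{(a,b)\in E'}f_af_b$, hence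
$$\langle f,\Sigma f\rangle=s\sum_v\Delta'_vf_v^2+\frac z2\sum_{(a,b)\in E'}(f_a-f_b)^2\ge0.$$
Suppose $f(u)=1$ and $\Pi f=0$, and let $\phi=G'\delta_u$. Then, by Cauchy–Schwarz for $\Sigma$,
$$1=\langle f,M'\phi\rangle=\langle\Sigma f,\phi\rangle-\langle\Pi f,\phi\rangle=\langle\Sigma f,\phi\rangle\le\big(\langle f,\Sigma f\rangle\langle\phi,\Sigma\phi\rangle\big)^{1/2},$$
and $\langle\phi,\Sigma\phi\rangle=\langle\phi,M'\phi\rangle=\phi(u)=G'(u,u)$. So
$$G'(u,u)\ge\frac1{\langle f,\Sigma f\rangle}\qquad\text{whenever }f(u)=1,\ \Pi f=0.\tag{14}$$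
For every $u\in V'$ the choice $f\equiv1$ gives $G'(u,u)\ge\frac1{sL'}$.

**Step 4: a better bound at vertices far from $\gamma$.** Fix $K$ and let $N\ge2K+3$. Call a torus vertex $u$ *good* if no vertex of $\gamma$ lies in the sup-norm ball $B=B_K(u)$. Then $u\in V'$, $\Delta'=2d$ on $B$, and all torus edges incident to $B$ are present in $\mathcal H'$, in both directions. Let $\mathcal L_B$ be the restriction of $2d-\mathrm{Adj}$ to $B$, $G_B=\mathcal L_B^{-1}$, and $G_K=G_B(u,u)$; this is the Dirichlet Green function of a ball of radius $K$ in $\mathbb Z^d$ at its center, so $G_K\uparrow g(0)$ as $K\to\infty$. Let $h=G_B(\cdot,u)/G_K$ on $B$ and $h=0$ off $B$. It is a hitting probability, so $0\le h\le1$, and $\mathcal L_Bh=\delta_u/G_K$ on $B$. For $\alpha\in[0,1]$ put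
$$f=\alpha+(1-\alpha)h,\qquad f(u)=1.$$
Since $A'_{yb}=A'_{by}$ for $b\in B$ and all $y$, we have $A'h=A'^Th$, that is $\Pi h=0$, and so $\Pi f=0$. Only edges incident to $B$ contribute to the gradient of $h$, so
$$\tfrac12\sum_{E'}(f_a-f_b)^2=(1-\alpha)^2\langle h,\mathcal L_Bh\rangle=\frac{(1-\alpha)^2}{G_K},\qquad\sum_v\Delta'_vf_v^2\le\alpha^2L'+2d|B|.$$
Hence $\langle f,\Sigma f\rangle\le sL'\alpha^2+\frac{(1-\alpha)^2}{G_K}+2ds|B|$. With $\alpha=(1+sL'G_K)^{-1}$ the first two terms add up to $\frac{sL'}{1+sL'G_K}=x^{-1}$, where $x=G_K+\frac1{sL'}$. By (14),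
$$G'(u,u)\ge\frac{x}{1+2ds|B|x}\ge x-2ds|B|x^2.$$
Fix $0<\vartheta<c$ and let $s\in[\vartheta/L,c/L]$. Then $\frac1{sL'}\le\frac2\vartheta$, so
$$G'(u,u)\ge G_K+\frac1{sL'}-\frac{C_6}L,\qquad C_6=2dc|B|\Big(g(0)+\frac2\vartheta\Big)^2.\tag{15}$$

**Step 5: to sum over vertices and integrate.** A vertex is not good only if it is within sup-distance $K$ of a vertex of $\gamma$, so there are at most $|\gamma|(2K+1)^d\le2d\varepsilon(2K+1)^dN^d$ such vertices. Use (15) at good vertices and $\frac1{sL'}$ at the others; with $\sum_v\Delta'_v=L'$, for $s\in[\vartheta/L,c/L]$ and $N$ so large that $G_K>C_6/L$,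
$$\mathrm{tr}(\Delta'G')\ge\frac1s+2dN^d\big(1-2d\varepsilon(2K+1)^d\big)^+\Big(G_K-\frac{C_6}L\Big),$$
and for all $s\in(0,c/L]$, $\mathrm{tr}(\Delta'G')\ge\frac1s$. Taking traces in $(\Delta'-zA')G'=I$ gives $z\,\mathrm{tr}(A'G')=\mathrm{tr}(\Delta'G')-n'$. As $\mathrm{tr}(A'G')\ge0$ and $z\le1$, it follows that $\mathrm{tr}(A'G')\ge\mathrm{tr}(\Delta'G')-N^d$. Insert this in (11) for $\mathcal H'$, where $\kappa E_{\mathcal H'}=cL'/L\ge c(1-\varepsilon)$. On $(0,\vartheta/L)$ the integrand is at least $-N^d$, which costs at most $\vartheta N^d/L=\frac{\vartheta}{2d}$. On $[\vartheta/L,c/L]$ we use the better bound, with $2dN^d/L=1$ and $N^d/L=\frac1{2d}$: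
$$\log\Phi_{\mathcal H'}(c/L)\ge\log c+\log(1-\varepsilon)-\frac\vartheta{2d}+(c-\vartheta)\Big[\big(1-2d\varepsilon(2K+1)^d\big)^+\Big(G_K-\frac{C_6}L\Big)-\frac1{2d}\Big],$$
uniformly in $\gamma$. Let $N\to\infty$, then $\varepsilon\to0$, then $\vartheta\to0$ and $K\to\infty$: the right side tends to $\log c+c\big(g(0)-\frac1{2d}\big)=\log c+cg_1$. Together with (12) and (13) this proves the proposition. $\square$

## 10. No medium excursions: proof of Theorem 1

**Proposition 10.** For each edge $e$ out of $0$ and each $k$,
$$\limsup_{\varepsilon\to0}\limsup_{N\to\infty}\sum_{\gamma\ni e,\ k\le|\gamma|\le\varepsilon L}Q(\gamma)\le\sum_{\gamma\ni e,\,|\gamma|\ge k}q(\gamma),$$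
and the right side tends to $0$ as $k\to\infty$.

*Proof.* **Step 1: short trails in the torus and in $\mathbb Z^d$ agree.** Let $N>k$. A closed walk of length $<k<N$ in $\mathcal T_N$ lifts to a walk in $\mathbb Z^d$ whose endpoints differ by an element of $N\mathbb Z^d$ of $\ell^1$-norm $<N$, hence by $0$; so it lifts to a closed walk. Two vertices of the lift are at distance $<N$, so they are distinct in $\mathbb Z^d$ exactly when they are distinct mod $N$. Hence the closed trails of length $<k$ through $e$ are the same in $\mathcal T_N$ and in $\mathbb Z^d$.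

**Step 2: the sum rule with killing.** Fix $c>0$. By (5) and Lemma 7(b),
$$\sum_{\gamma\ni e,\,|\gamma|\ge k}W^N_c(\gamma)=zG^N_z(e^+,0)-\sum_{\gamma\ni e,\,|\gamma|<k}W^N_c(\gamma)\ \longrightarrow\ g_1+\frac1c-\sum_{\gamma\ni e,\,|\gamma|<k}q(\gamma).$$

**Step 3: to transfer the bound to $Q$.** Let $\eta\in(0,1)$. By Proposition 9, for all small $\varepsilon$ and then all large $N$, $Q(\gamma)\le(1-\eta)^{-1}W^N_c(\gamma)$ whenever $|\gamma|\le\varepsilon L$. As $W\ge0$, the left side of the claim is at most $(1-\eta)^{-1}\big(g_1+\frac1c-\sum_{\gamma\ni e,|\gamma|<k}q(\gamma)\big)$. The left side does not depend on $\eta$ or $c$. Let $\eta\to0$ and $c\to\infty$; by (8) the bound becomes $\sum_{\gamma\ni e,|\gamma|\ge k}q(\gamma)$. This is the tail of the convergent series (8). $\square$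

*Proof of Theorem 1.* **Step 1: to find the limit law of the excursions of length $<k$.** For $N$ large, $t^{(N)}_k\le2d-1$, since the lengths sum to $L>2dk$. Let $1\le j\le2d-1$. For $N$ large, the $j$-sets of edge-disjoint simple excursions of length $<k$ are the same in $\mathcal T_N$ and $\mathbb Z^d$, and there are finitely many. By (2) and Lemma 7(c),
$$\mathbb E\binom{t^{(N)}_k}j\longrightarrow\frac{(2d-1)!}{(2d-1-j)!}\sum_{\Gamma}q(\Gamma),\tag{16}$$
the sum being over $j$-sets $\Gamma$ of pairwise edge-disjoint simple excursions of $\mathbb Z^d$ of lengths $<k$, where $q(\Gamma)$ is the value of $q$ on the union of their edges. The binomial moments of orders $1,\dots,2d-1$ determine a law on $\{0,\dots,2d-1\}$ through an invertible triangular linear system, so $t^{(N)}_k\to_dT_k$ for some $T_k$. As $t^{(N)}_k$ is nondecreasing in $k$, each $\mathbb P(T_k\ge i)$ is nondecreasing in $k$. So $T_k\to_dT_\infty$ as $k\to\infty$, with $T_\infty\in\{0,\dots,2d-1\}$. Put $S^*=2d-T_\infty\in\{1,\dots,2d\}$. No $\omega_N$ has entered.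

**Step 2: to bound the number of medium excursions.** A simple excursion contains exactly one edge out of $0$. By (2) with $j=1$,
$$\mathbb E\,\#\{\text{excursions with length in }[k,\varepsilon L]\}\le(2d-1)\sum_{e\text{ out of }0}\ \sum_{\gamma\ni e,\ k\le|\gamma|\le\varepsilon L}Q(\gamma)=:\pi_N(k,\varepsilon),$$
and $\lim_{k\to\infty}\limsup_{\varepsilon\to0}\limsup_{N\to\infty}\pi_N(k,\varepsilon)=0$ by Proposition 10. This is (3).

**Step 3: to conclude.** Let $\omega_N\to\infty$ with $\omega_N\le N^{d/2}$. For any fixed $k,\varepsilon$, eventually $k\le\omega_N\le N^d/\omega_N\le\varepsilon L$. Hence $\mathbb P(m^{(N)}\ne0)\le\pi_N(k,\varepsilon)$. If $t^{(N)}\ne t^{(N)}_k$, there is an excursion of length in $[k,\omega_N)$, so $\mathbb P(t^{(N)}\ne t^{(N)}_k)\le\pi_N(k,\varepsilon)$ too. Let $N\to\infty$, then $\varepsilon\to0$, then $k\to\infty$: the first bound gives $m^{(N)}\to0$ in probability, and the second, with Step 1, gives $t^{(N)}\to_dT_\infty$. Since $b^{(N)}=2d-t^{(N)}-m^{(N)}$, the triple converges in law to $(S^*,2d-S^*,0)$. For the last statement, $[\omega_N,\varepsilon L]\subset[k,\varepsilon L]$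 eventually, so $\limsup_N\mathbb P(\text{some length in }[\omega_N,\varepsilon L])\le\limsup_N\pi_N(k,\varepsilon)$ for every $k$; let $\varepsilon\to0$, then $k\to\infty$. $\blacksquare$

## 11. Moments of $S^*$ and the return probability of simple random walk

**Theorem 2.** With the weights $q$ of Section 7,
$$\mathbb E\binom{2d-S^*}j=\frac{(2d-1)!}{(2d-1-j)!}\sum_{|\Gamma|=j}q(\Gamma)\qquad(1\le j\le2d-1),$$
where the sum runs over $j$-sets $\Gamma$ of pairwise edge-disjoint closed trails of $\mathbb Z^d$, each visiting $0$ exactly once. These moments determine the law of $S^*$. Also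
$$\mathbb E\Big[\frac{2d}{S^*}\Big]=\mathbb G-\beta,\qquad\beta=(2d)!\sum_{|\Gamma|=2d}q(\Gamma)>0.$$
Hence $\mathbb E[S^*]>2d/\mathbb G=2d\cdot\mathbb P(\text{SRW never returns})$ and $0<\mathbb P(S^*=1)<\frac{\mathbb G-1}{2d-1}$.

*Proof.* **Step 1: the moments.** The right side of (16) is $\mathbb E\binom{T_k}j$. Let $k\to\infty$. The left side tends to $\mathbb E\binom{T_\infty}j$, the variables being bounded, and the sums increase to the sum over all $\Gamma$ because $q\ge0$. Since $T_\infty=2d-S^*\le2d-1$, these moments determine the law.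

**Step 2: to turn the full-mass identity into $\mathbb E[2d/S^*]$.** Let $a_0(\gamma)$ be the number of times $\gamma$ leaves $0$. Summing (8) over the $2d$ edges out of $0$ gives $\sum_\gamma a_0(\gamma)q(\gamma)=2dg_1=\mathbb G-1$. A closed trail $\gamma$ with $a_0(\gamma)=j\ge1$ is the same as a $j$-set $\Gamma$ of edge-disjoint simple excursions together with one of $(j-1)!$ cyclic orders, and $q(\gamma)=q(\Gamma)$ since $q$ depends only on the edge set. So, using Step 1 for $j\le2d-1$,
$$\mathbb G-1=\sum_{j=1}^{2d}j!\sum_{|\Gamma|=j}q(\Gamma)=\mathbb E\sum_{j=1}^{2d-1}\binom{T_\infty}j\Big/\binom{2d-1}j+\beta.$$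
For $0\le t\le n$, the beta integral $\binom nj^{-1}=(n+1)\int_0^1x^j(1-x)^{n-j}dx$ gives
$$\sum_{j=0}^n\binom tj\Big/\binom nj=(n+1)\int_0^1(1-x)^{n-t}\sum_{j=0}^t\binom tjx^j(1-x)^{t-j}\,dx=\frac{n+1}{n+1-t}.$$
With $n=2d-1$ and $t=T_\infty$ the right side is $2d/S^*$, and the term $j=0$ is $1$. Hence $\mathbb E[2d/S^*]=1+(\mathbb G-1-\beta)=\mathbb G-\beta$.

**Step 3: to show $\beta>0$ and $\mathbb P(S^*=1)>0$.** Let $\Gamma$ consist of $2d$, respectively $2d-1$, of the excursions $0\to x\to0$. After removing $\Gamma$ the vertex $0$ is deleted, respectively pendant. In both cases the number of spanning trees is $\mathrm{st}(\mathcal T\setminus0)$, the number of spanning trees of the torus with vertex $0$ deleted. We compare it with $\mathrm{st}(\mathcal T)$.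

Let $B_1=\{|y|_\infty\le1\}$ and let $E(B_1)$ be the set of undirected edges with both ends in $B_1$. Since $N\ge5$, $B_1$ sits in the torus as in $\mathbb Z^d$. Given a spanning tree $U$ of the torus, delete its edges with both ends in $B_1$. All edges at $0$ are of this kind, so $0$ becomes isolated. A vertex outside $B_1$ is joined in $U$ to $B_1$ by a path whose first vertex in $B_1$ is not $0$, since the neighbors of $0$ lie in $B_1$, and none of whose edges up to that vertex is deleted. So every remaining component other than $\{0\}$ meets $B_1\setminus\{0\}$.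

The graph induced on $B_1\setminus\{0\}=\{-1,0,1\}^d\setminus\{0\}$ is connected: from a vertex with nonzero $i$-th coordinate change the other coordinates to $1$ by unit steps, then change the $i$-th coordinate to $1$; no step visits $0$, because $d\ge2$. Hence, by a fixed rule, the remaining forest off $0$ can be completed to a spanning tree of $\mathcal T\setminus0$ by edges inside $B_1\setminus\{0\}$. The image determines all edges of $U$ not inside $B_1$, so the map is at most $2^{|E(B_1)|}$-to-one, and
$$\frac{\mathrm{st}(\mathcal T\setminus0)}{\mathrm{st}(\mathcal T)}\ge2^{-|E(B_1)|}\qquad\text{for all }N\ge5.$$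
By (1) and Lemma 7(c), $q(\Gamma)\ge c_\Gamma2^{-|E(B_1)|}>0$ in both cases. The case $|\Gamma|=2d$ gives $\beta>0$. The case $|\Gamma|=2d-1$ gives, by Step 1 with $j=2d-1$, $\mathbb P(S^*=1)=\mathbb P(T_\infty=2d-1)=\mathbb E\binom{T_\infty}{2d-1}>0$.

**Step 4: the bounds.** By Jensen's inequality, $\mathbb E[S^*]\ge2d/\mathbb E[2d/S^*]=2d/(\mathbb G-\beta)>2d/\mathbb G$. Since $S^*\le2d$, we have $\frac{2d}{S^*}\ge1+(2d-1)1_{\{S^*=1\}}$; taking expectations, $1+(2d-1)\mathbb P(S^*=1)\le\mathbb G-\beta<\mathbb G$. $\blacksquare$
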